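# Coloring the $\frac33$-power of a graph with $2\Delta+1$ colors

## 1. Powers, subdivisions, arcs and incidences

All graphs are simple, finite and undirected. We write $\chi$ for the chromatic number, $\Delta(G)$ for the maximum degree, and $d_G(x)$ or $d(x)$ for the degree of a vertex.

**Definition (power).** For a positive integer $k$, the $k$-power $G^k$ has vertex set $V(G)$, and two distinct vertices are joined when their distance in $G$ is at most $k$. *Example.* In $C_9^3$ each vertex of the 9-cycle is joined to the three nearest vertices on either side, so $C_9^3$ is 6-regular.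

**Definition (subdivision).** The $k$-subdivision $G^{1/k}$ is obtained by replacing each edge of $G$ with a path of length $k$. *Example.* $K_3^{1/3}=C_9$, and $K_2^{1/3}$ is the path with four vertices.

**Definition (fractional power).** For positive integers $m,n$ put $G^{\frac mn}=\bigl(G^{\frac1n}\bigr)^m$. *Example.* $K_3^{3/3}=C_9^3$. The path $K_2^{1/3}$ has diameter 3, so $K_2^{3/3}=K_4$. The exponent $\frac33$ is not the exponent 1.

**Definition (arcs).** For an edge $uv$ of $G$ we write the path replacing it in $G^{1/3}$ as $u,\ (u,v),\ (v,u),\ v$. Thus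
$$V(G^{3/3})=V(G)\cup\{(u,v): uv\in E(G)\}.$$
The new vertices are called arcs; $(u,v)$ has tail $u$ and head $v$ and sits next to its tail. *Example.* A triangle $abw$ has six arcs, and the 9-cycle $K_3^{1/3}$ reads $a,(a,b),(b,a),b,(b,w),(w,b),w,(w,a),(a,w)$.

**Which pairs are adjacent in $G^{3/3}$.** We compute distances in $G^{1/3}$.

Two vertices $u,v$ of $G$ are at distance $3d_G(u,v)$, so they are adjacent in $G^{3/3}$ exactly when $uv\in E(G)$.

A vertex $x$ of $G$ and an arc $(a,b)$: if $x=a$ the distance is 1, if $x=b$ it is 2. Otherwise a path from $x$ to $(a,b)$ must enter through $a$ or $b$, so it has length at least $3+1=4$. Hence they are adjacent exactly when $x\in\{a,b\}$.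

The two arcs of one edge are at distance 1. For arcs $(a,b),(c,d)$ on different edges, a shortest path leaves through $a$ (cost 1) or $b$ (cost 2) and enters through $c$ (cost 1) or $d$ (cost 2), with a multiple of 3 in between. So the distance is at most 3 exactly when $a=c$ (distance 2), or $a=d$ or $b=c$ (distance 3). If only the heads agree, $b=d$, the distance is 4 and the arcs may share a color.

Consequently a coloring, given by $c$ on vertices and $\varphi$ on arcs, is a proper coloring of $G^{3/3}$ if and only if

- (1) $c$ is a proper vertex coloring of $G$;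
- (2) $\varphi(u,v)\notin\{c(u),c(v)\}$ for each arc $(u,v)$;
- (3) distinct arcs with the same tail get different colors;
- (4) $\varphi(u,v)\ne\varphi(v,w)$ for all arcs $(u,v),(v,w)$, including $w=u$.

**Definition (incidence coloring).** A coloring $\varphi$ of the arcs that satisfies (3) and (4) is an incidence coloring of $G$; the arc $(u,v)$ stands for the incidence $(u,uv)$. The least number of colors is the incidence chromatic number $\chi_i(G)$. *Example.* In $K_3$ color each arc by its head. Arcs with a common tail have different heads, and an arc leaving $v$ does not have head $v$, so (3) and (4) hold with 3 colors. The arcs $(a,b),(b,a),(a,w)$ are pairwise in conflict, so $\chi_i(K_3)=3$.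

We shall use two published theorems on $\chi_i$.

**(M)** (M. Maydanskiy, *Discrete Math.* 292 (2005) 131–141.) If $\Delta(K)\le3$, then $\chi_i(K)\le5$.

**(GLS)** (P. Gregor, B. Lužar, R. Soták, *J. Comb. Optim.* 34 (2017) 174–181.) If $\Delta(K)\le4$, then $\chi_i(K)\le7$.

## 2. The inequality $\chi(G^{3/3})\le2\Delta(G)+1$

The paper "A note on coloring of $\frac33$-power of subquartic graphs" (https://ajc.maths.uq.edu.au/pdf/79/ajc_v79_p454.pdf) is the source of the following conjecture.

**Conjecture.** $\chi(G^{3/3})\le2\Delta(G)+1$ for any graph $G$ with maximum degree $\Delta(G)\ge2$.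

In plain words: we must color the vertices and the arcs of $G$ together so that (1)–(4) hold, using only about two colors per unit of degree. We quote two results as known: $\chi(G^{3/3})\le7$ if $\Delta(G)\le3$, and $\chi(G^{3/3})\le9$ if $\Delta(G)\le4$. These are the conjecture for $\Delta=3$ and $\Delta=4$. We shall prove that the conjecture is true.

**Theorem 1.** For every $\Delta\ge2$ and every graph $G$ with maximum degree $\Delta$, $\chi(G^{3/3})\le2\Delta+1$.

The main tool is an extension theorem, Theorem A in Section 5. The last three sections sharpen the bound for large $\Delta$.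

## 3. One edge, paths, cycles and complete graphs

**One edge.** $K_2^{3/3}=K_4$ needs 4 colors, while $2\cdot1+1=3$. This is why the conjecture assumes $\Delta\ge2$.

**The case $\Delta=2$.** The components of $G$ are paths and cycles. If $P$ is a path, then $P^{1/3}$ is a path, and coloring it $1234\,1234\ldots$ colors its cube with 4 colors.

For a cycle, $C_n^{3/3}=C_{3n}^3$ with $3n\ge9$. We claim $3n=4a+5b$ with integers $a,b\ge0$. Indeed $9=4+5$, and $12=4+4+4$, $13=4+4+5$, $14=4+5+5$, $15=5+5+5$; adding fours gives every integer from 12 on. Also $a+b\ge2$, since $3n>5$. Go once around $C_{3n}$ with $a$ blocks $1234$ and $b$ blocks $12345$. Each color $i\le4$ occurs once per block, and the step from one occurrence to the next is the length of a block, 4 or 5. Two consecutive occurrences of color 5 are at least 5 apart. Hence vertices of equal color are at distance at least 4, and 5 colors suffice. This proves Theorem 1 for $\Delta=2$.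

The bound is attained there. In $C_9$, three vertices at mutual distance at least 4 would need a cycle of length at least 12, so $C_9^3$ has independence number 2, and $\chi(K_3^{3/3})=\chi(C_9^3)\ge\lceil 9/2\rceil=5$.

**Complete graphs.** Let $\Delta\ge2$ and let $K_{\Delta+1}$ have vertices $v_0,\dots,v_\Delta$. Use the $2\Delta+1$ colors $P_0,\dots,P_\Delta,S_1,\dots,S_\Delta$. Put $c(v_0)=P_0$ and $c(v_i)=S_i$ for $i\ge1$; put $\varphi(u,v_j)=P_j$ for $j\ge1$ and every $u\ne v_j$, and $\varphi(v_i,v_0)=S_{i+1}$, with indices cyclic in $1,\dots,\Delta$.

- (1) The vertex colors are distinct.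
- (2) For $j\ge1$, $P_j$ is not a vertex color; and $S_{i+1}$ is neither $c(v_i)=S_i$ (as $\Delta\ge2$) nor $c(v_0)=P_0$.
- (3) Arcs from one tail have different heads $v_j$, $j\ge1$, hence different $P_j$, and at most one of them has an $S$-color.
- (4) An arc into $v_j$, $j\ge1$, has color $P_j$, which no arc leaving $v_j$ uses. Arcs into $v_0$ have $S$-colors, and arcs leaving $v_0$ have $P$-colors.

So complete graphs satisfy the bound. We shall need $K_7$ later.

## 4. Greedy coloring, separate palettes, and pairs of colors

**Greedy coloring.** Let $G$ be $\Delta$-regular. A vertex $u$ has $\Delta$ neighbors that are vertices and $2\Delta$ that are arcs. An arc $(u,v)$ has the neighbors $u$ and $v$, the $\Delta-1$ other arcs with tail $u$, the $\Delta$ arcs with tail $v$, and the $\Delta-1$ arcs $(w,u)$ with $w\ne v$. So $G^{3/3}$ is $3\Delta$-regular, and greedy coloring gives $3\Delta+1$, which is $\Delta$ too many.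

**Separate palettes.** Color the vertices with one palette and the arcs with another. Then (2) is free. But if $u$ has degree $\Delta\geq 1$, an arc $(v,u)$ and the $\Delta$ arcs leaving $u$ are pairwise in conflict, so $\chi_i\ge\Delta+1$. For a graph with $\chi(G)=\Delta+1$ the total is at least $2\Delta+2$. So in general arcs must reuse vertex colors, and (2) has to be confronted.

**Pairs of colors.** Take $2\Delta+2$ colors in $m=\Delta+1$ pairs $C_1,\dots,C_m$. Suppose $G$ is $\Delta$-regular with vertex colors already given, and say that $v$ owns the pair that contains $c(v)$. There are $\Delta$ pairs that $v$ does not own, and $\Delta$ arcs leaving $v$. So let us try to give each arc leaving $v$ a color from a different pair not owned by $v$. Then (3) holds, (4) can only fail between two arcs colored from the same pair, and an arc never has the color of its tail.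

Let $F_t$ be the set of arcs colored from $C_t$. In $F_t$ each vertex that does not own $C_t$ has exactly one out-arc; the owners have none. Suppose we have a map $\sigma_t:V\to C_t$ with $\sigma_t(w)=c(w)$ for owners $w$ and $\sigma_t(u)\ne\sigma_t(v)$ for every $(u,v)\in F_t$. Coloring $(u,v)\in F_t$ with $\sigma_t(u)$ settles (4), and it also settles (2) at the head: if $v$ owns $C_t$, the arc's color differs from $\sigma_t(v)=c(v)$.

When does $\sigma_t$ exist? If $F_t$ has no directed cycle, then walking along out-arcs from any vertex ends at an owner, and we can alternate the two colors backward from there. So we would like to partition the arcs into sets $F_t$ without directed cycles, with the owners of $C_t$ as the vertices without out-arc.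

**Where this stops.** Let $G=K_3=abw$, $\Delta=2$, $m=3$, $C_1=\{1,2\}$, $C_2=\{3,4\}$, $C_3=\{5,6\}$, and $c(a)=1$, $c(b)=2$, $c(w)=3$. Nobody owns $C_3$, so in $F_3$ every vertex has an out-arc, and $F_3$ contains a directed cycle. More generally, if $X$ is a nonempty vertex set with no owner of $C_t$, then the walk along $F_t$ from a vertex of $X$ must leave $X$. So a partition without cycles forces, for every nonempty $X$, at least as many arcs leaving $X$ as there are pairs with no owner in $X$, and this may fail.

**The way past it.** Directed cycles are not all bad. If $F_t$ contains both arcs $(a,b)$ and $(b,a)$ of an edge, then $a$ and $b$ just receive the two different colors of $C_t$, and the rest of $F_t$ can be colored backward from them. So we may put both arcs of a few chosen edges into one class, and each such edge supplies two new roots for that class. The cost is that the edge is no longer available for leaving a set $X$. The next section shows that the edges can be chosen so that the gain always covers the cost.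

## 5. Theorem A: disjoint branchings with two-arc cycles

**Theorem A.** Let $r\ge1$, let $H$ be a graph with $\Delta(H)\le r$, let $C$ be a set of $2r+2$ colors, and let $c:V(H)\to C$ be any map. Then the arcs of $H$ can be colored from $C$ so that (2), (3), (4) hold.

Note that $c$ need not be proper. We recall two tools.

**Regular supergraphs.** Every graph of maximum degree at most $r$ is a subgraph of an $r$-regular simple graph. While some degree is less than $r$, take two copies of the graph and join each vertex of degree less than $r$ to its twin. The graph stays simple, the maximum degree stays at most $r$, and the minimum degree goes up by 1.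

**Edmonds' disjoint branchings theorem** (1973; Schrijver, *Combinatorial Optimization*, Thm 53.1), with arcs reversed. Let $D$ be a digraph on $V$ and $R_1,\dots,R_m\subseteq V$. Suppose that for every nonempty $X\subseteq V$ the number of arcs leaving $X$ is at least $|\{t:R_t\cap X=\emptyset\}|$. Then there are pairwise disjoint arc sets $B_1,\dots,B_m$ such that $B_t$ has no directed cycle, each $v\notin R_t$ has exactly one out-arc in $B_t$, and each $v\in R_t$ has none.

We call such a $B_t$ a branching with root set $R_t$. *Example.* Let $D$ have the arcs $(x,y),(y,x)$ and let $R_1=\{x\}$, $R_2=\{y\}$. The sets $\{x\}$, $\{y\}$ each miss one root set and have one leaving arc, and $V$ misses none. The branchings are $B_1=\{(y,x)\}$ and $B_2=\{(x,y)\}$.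

**Proof of Theorem A.**

**Setup.** This step defines what we optimize. We may assume that $H$ is $r$-regular: embed it in an $r$-regular graph, extend $c$ arbitrarily to the new vertices, and at the end restrict the coloring to the arcs of $H$; conditions (2)–(4) survive restriction. Put $V=V(H)$ and $m=r+1$, partition $C$ into pairs $C_1,\dots,C_m$, and let $p(v)=t$ if $c(v)\in C_t$. So $p^{-1}(t)$ is the set of owners of $C_t$.

A *configuration* is a partition $E(H)=E(J)\sqcup E_1\sqcup\dots\sqcup E_m$ in which each $E_t$ is a matching with $V(E_t)\cap p^{-1}(t)=\emptyset$. Here $V(E_t)$ is the set of vertices covered by $E_t$. The edges in $E_t$ are those whose two arcs will both get colors from $C_t$. Put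
$$R_t=p^{-1}(t)\cup V(E_t),\qquad \rho(v)=|\{t:v\in R_t\}|.$$
For $v\in V$ the index $p(v)$ contributes 1 to $\rho(v)$. There are $r-\deg_J(v)$ edges of $\bigcup_tE_t$ at $v$; they have different indices because each $E_t$ is a matching, and none of these indices is $p(v)$. So $\rho(v)=1+r-\deg_J(v)$, that is,
$$\deg_J(v)+\rho(v)=m\qquad\text{for all }v\in V. \tag{5}$$
For $X\subseteq V$ let $\tau(X)=\{t:R_t\cap X\neq\emptyset\}$, let $d_J(X)$ be the number of $J$-edges between $X$ and $V\setminus X$, and put
$$\mu(X)=d_J(X)+|\tau(X)|.$$
A *violator* is a nonempty $X$ with $\mu(X)<m$. These are exactly the sets for which the hypothesis of Edmonds' theorem fails in the digraph that has both arcs of every $J$-edge.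

*Example.* For the triangle of Section 4 with $J=H$ and all $E_t=\emptyset$ we have $R_1=\{a,b\}$, $R_2=\{w\}$, $R_3=\emptyset$. Then $\mu(V)=0+2<3$, so $V$ is a violator. It is the only one: every other nonempty set has $d_J=2$ and $|\tau|\ge1$.

**Step 1.** *This step produces a configuration without violators.* Start with $J=H$ and all $E_t=\emptyset$. Suppose the current configuration has a violator. Let $X$ be an inclusion-minimal one and put $\delta=m-\mu(X)\ge1$. We repair $X$ by moving exactly $\delta$ edges inside $X$, all at one vertex.

Fix $v\in X$. At most $d_J(X)$ of the $J$-edges at $v$ leave $X$. Every $t$ with $v\in R_t$ lies in $\tau(X)$, so $\rho(v)\le|\tau(X)|$. By (5), the number of $J$-edges from $v$ into $X$ is at least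
$$\deg_J(v)-d_J(X)=m-\rho(v)-d_J(X)\ge m-|\tau(X)|-d_J(X)=\delta.$$
Choose $\delta$ distinct such edges $e_1,\dots,e_\delta$. There are $m-|\tau(X)|=\delta+d_J(X)\ge\delta$ indices outside $\tau(X)$; choose $\delta$ distinct ones, $t_1,\dots,t_\delta$. Move $e_i$ from $J$ to $E_{t_i}$ for each $i$. Before the move $R_{t_i}\cap X=\emptyset$, so the two ends of $e_i$ are neither owners of $C_{t_i}$ nor covered by $E_{t_i}$; and each index receives only one edge. So the result is again a configuration. Denote its data by $J',\tau',\mu'$. Passing to it, each $R_{t_i}$ gains the two ends of $e_i$ and nothing else changes in the root sets; in particular $\tau'(Y)\supseteq\tau(Y)$ for all $Y$.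

We now compare $\mu'(Y)$ with $\mu$ for every nonempty $Y$.

(a) *$Y\subseteq X$.* Here $\tau(Y)\subseteq\tau(X)$ contains no $t_i$. If $e_i$ has exactly one end in $Y$, then $d_J(Y)$ drops by 1 because of $e_i$, and $t_i$ is added to $\tau(Y)$. If $e_i$ has both ends in $Y$, then only $t_i$ is added. If it has no end in $Y$, it changes nothing. The $t_i$ are distinct, so these gains do not overlap. Hence $\mu'(Y)\ge\mu(Y)$. For $Y=X$ all $e_i$ have both ends in $X$, so $\mu'(X)=\mu(X)+\delta=m$.

(b) *$Y\cap X=\emptyset$ or $Y\supseteq X$.* No $e_i$ has exactly one end in $Y$, so $d_{J'}(Y)=d_J(Y)$ and $\mu'(Y)\ge\mu(Y)$.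

(c) *$Y\cap X$, $X\setminus Y$, $Y\setminus X$ are all nonempty.* This is the dangerous case, because $Y$ may lose $J$-edges while the added indices may already be in $\tau(Y)$ through vertices outside $X$. The set $X\setminus Y$ is a nonempty proper subset of $X$, so by minimality it is not a violator, and
$$d_J(X\setminus Y)\ge m-|\tau(X\setminus Y)|\ge m-|\tau(X)|=d_J(X)+\delta.$$
Next we use
$$d_J(X)+d_J(Y)\ge d_J(X\setminus Y)+d_J(Y\setminus X). \tag{6}$$
To check (6), split $V$ into $X\setminus Y$, $Y\setminus X$, $Z=X\cap Y$ and $W=V\setminus(X\cup Y)$. An edge between $X\setminus Y$ and $Y\setminus X$ is counted twice on both sides. An edge between $Z$ and one of $X\setminus Y,Y\setminus X$ is counted once on both sides, and so is an edge between $W$ and one of these. An edge between $Z$ and $W$ is counted twice on the left and not on the right. All other edges are counted nowhere.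

Combining the two inequalities gives $d_J(Y)\ge d_J(Y\setminus X)+\delta$. At most $\delta$ edges left $J$, so
$$\mu'(Y)\ge d_J(Y)-\delta+|\tau(Y)|\ge d_J(Y\setminus X)+|\tau(Y\setminus X)|=\mu(Y\setminus X).$$
So even if $Y$ has become a violator, a smaller set $Y\setminus X$ was one already.

*Termination.* Let $\mathcal U$ be the family of all subsets of $V$ that contain an old violator, and $\mathcal U'$ the family of those that contain a new one. Let $Y$ be a new violator. If $\mu(Y)<m$, then $Y$ is an old violator. Otherwise $\mu(Y)\ge m>\mu'(Y)$, so we are in case (c), and $\mu(Y\setminus X)\le\mu'(Y)<m$; thus $Y$ contains the old violator $Y\setminus X$. In both cases $Y\in\mathcal U$, and hence $\mathcal U'\subseteq\mathcal U$. Moreover $X\in\mathcal U$. But $X\notin\mathcal U'$: a nonempty proper subset $Y$ of $X$ has $\mu'(Y)\ge\mu(Y)\ge m$ by (a) and minimality, and $\mu'(X)=m$. So $|\mathcal U|$ strictly decreases with each round, and the process ends with no violators.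

**Step 2.** *This step splits the arcs of $J$ into branchings.* Take a configuration without violators and let $D$ be the digraph with both arcs of every edge of $J$. For every nonempty $X\subseteq V$, the number of arcs of $D$ leaving $X$ is
$$d_J(X)\ge m-|\tau(X)|=|\{t:R_t\cap X=\emptyset\}|.$$
(For $X=V$ this says that every $R_t$ is nonempty.) Edmonds' theorem gives pairwise disjoint $B_1,\dots,B_m\subseteq A(D)$, with $B_t$ a branching with root set $R_t$. They use every arc, because by (5)
$$\sum_t|B_t|=\sum_t\bigl(|V|-|R_t|\bigr)=m|V|-\sum_v\rho(v)=\sum_v\deg_J(v)=|A(D)|.$$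
So the $B_t$ partition $A(D)$.

**Step 3.** *This step colors the arcs.* Let $F_t$ consist of $B_t$ and both arcs of each edge of $E_t$. The sets $F_1,\dots,F_m$ partition the arcs of $H$. In $F_t$ an owner of $C_t$ has no out-arc: it is in $R_t$, so it has none in $B_t$, and it is not in $V(E_t)$. A vertex of $V(E_t)$ has exactly one out-arc, along its edge of $E_t$. A vertex outside $R_t$ has exactly one, in $B_t$.

Define $\sigma_t:V\to C_t$ as follows. If $p(w)=t$, let $\sigma_t(w)=c(w)$. For $ab\in E_t$ let $\sigma_t(a),\sigma_t(b)$ be the two different colors of $C_t$, in either order. For $v\notin R_t$ with out-arc $(v,v')\in B_t$, let $\sigma_t(v)$ be the color of $C_t$ different from $\sigma_t(v')$. The last rule is a valid recursion: $B_t$ has no directed cycle, so the walk from $v$ along $B_t$ ends, and it can end only in $R_t$, where $\sigma_t$ is already defined. By construction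
$$\sigma_t(v)\ne\sigma_t(v')\qquad\text{for every }(v,v')\in F_t. \tag{7}$$
Put $\varphi(v,v')=\sigma_t(v)$ for $(v,v')\in F_t$.

*Condition (3).* Two arcs with the same tail lie in different sets $F_t$, so their colors lie in different pairs.

*Condition (4).* Let $(u,v),(v,w)$ be arcs. If they lie in different sets $F_t$, their colors lie in different pairs. If both lie in $F_t$, their colors are $\sigma_t(u)$ and $\sigma_t(v)$, which differ by (7).

*Condition (2).* Let $(u,v)\in F_t$. Since $u$ has an out-arc in $F_t$, $p(u)\ne t$ and $c(u)\notin C_t$, so $c(u)\neq\varphi(u,v)$. If $p(v)=t$, then $c(v)=\sigma_t(v)\ne\sigma_t(u)=\varphi(u,v)$ by (7). If $p(v)\ne t$, then $c(v)\notin C_t$. $\blacksquare$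

**The triangle again.** Continue with $c(a)=1$, $c(b)=2$, $c(w)=3$. The only violator is $V$, with $\delta=1$. Take $v=a$ and $e_1=aw$; the only index outside $\tau(V)$ is $3$. So $E_3=\{aw\}$, $E(J)=\{ab,bw\}$, and $R_1=\{a,b\}$, $R_2=\{w\}$, $R_3=\{a,w\}$. No violator is left: the values of $\mu'$ are $3$ on $\{a\},\{b\},\{w\},\{a,b\}$ and $V$, then $4$ on $\{b,w\}$ and $5$ on $\{a,w\}$. The branchings are $B_1=\{(w,b)\}$, $B_2=\{(a,b),(b,w)\}$, $B_3=\{(b,a)\}$. Put $\sigma_3(a)=5$, $\sigma_3(w)=6$. Then
$$\varphi(w,b)=1,\quad \varphi(b,w)=4,\quad \varphi(a,b)=3,\quad \varphi(a,w)=5,\quad \varphi(w,a)=6,\quad \varphi(b,a)=6.$$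
The colors leaving $a,b,w$ are $\{3,5\},\{4,6\},\{1,6\}$, and those entering are $\{6\},\{1,3\},\{4,5\}$. So (3) holds, and (4) holds because these sets are disjoint at each vertex. For (2), the only arc colors that are also vertex colors are $\varphi(w,b)=1=c(a)$ and $\varphi(a,b)=3=c(w)$, and neither vertex is an end of its arc.

## 6. Splitting off a subgraph of maximum degree 3 or 4

Theorem A with $H=G$, $r=\Delta$ and $c$ a proper coloring gives $\chi(G^{3/3})\le2\Delta+2$. This is one color too many. We save that color by treating part of the edges with a private palette.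

**Corollary B.** Let $E(G)=E(K)\sqcup E(H)$ with $K,H$ spanning, $\Delta(H)\le r$ with $r\ge1$, and $\chi(G)\le2r+2$. Then $\chi(G^{3/3})\le\chi_i(K)+2r+2$.

**Proof.** Color $V(G)$ properly by a map $c$ into a set $C$ of $2r+2$ colors. Color the arcs of $H$ from $C$ by Theorem A, and the arcs of $K$ by an incidence coloring with $\chi_i(K)$ new colors. Then (1) holds. Condition (2) holds on $H$ by Theorem A and on $K$ since its colors are new. Conditions (3) and (4) hold for two arcs of $H$, for two arcs of $K$, and for one arc of each, since then the colors are in different palettes. $\blacksquare$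

If $\Delta(K)\le4$ and $\Delta(H)\le\Delta-4$, then (GLS) gives $7+2(\Delta-4)+2=2\Delta+1$. If $\Delta(K)\le3$ and $\Delta(H)\le\Delta-3$, then (M) gives $5+2(\Delta-3)+2=2\Delta+1$. So we need to split $G$ into two subgraphs whose maximum degrees add up to exactly $\Delta$, and we need $\chi(G)\le2r+2$.

**Bridges can make the split impossible.** Let $Q$ be $K_7$ minus the edges of a three-vertex path and of two further edges, all on disjoint vertex sets. The middle vertex of the path has degree 4 in $Q$, the other six have degree 5. Take five copies of $Q$ and a new vertex $x$ joined to the vertex of degree 4 in each copy. This graph $G$ is 5-regular, and all edges at $x$ are bridges. A split into parts of maximum degrees at most 2 and at most 3 would make the first part a spanning 2-regular graph. Then $x$ would lie on a cycle through two bridges, and a bridge lies on no cycle. So no such split exists. We shall remove bridges by induction. For bridgeless graphs a factor theorem gives what we need.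

**Definition ($(g,f)$-factor).** Let $g,f:V(G)\to\mathbb Z$ with $0\le g\le f\le d$. A $(g,f)$-factor is a spanning subgraph $J$ with $g(x)\le d_J(x)\le f(x)$ for all $x$. *Example.* If $g=f=1$, it is a perfect matching.

**Lovász's $(g,f)$-factor theorem** (*J. Combin. Theory* 8 (1970) 391–416). A $(g,f)$-factor exists if and only if for all disjoint $S,T\subseteq V$
$$\gamma(S,T):=\sum_{x\in S}f(x)+\sum_{x\in T}\bigl(d(x)-g(x)\bigr)-e(S,T)-q(S,T)\ge0,$$
where $q(S,T)$ is the number of components $Q$ of $G-(S\cup T)$ with $g=f$ on $Q$ and $e(Q,T)+\sum_{x\in Q}f(x)$ odd. *Example.* For $K_3$ with $g=f=1$ and $S=T=\emptyset$, the only component has odd sum 3, so $\gamma=-1$, and indeed $K_3$ has no perfect matching.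

**Lemma C.** Let $k\ge2$ be even with $3k\le2\Delta$, and let $G$ be bridgeless with maximum degree at most $\Delta$. Then $G$ has a spanning subgraph $J$ with $d_J(x)\le k$ and $d_G(x)-d_J(x)\le\Delta-k$ for all $x$.

**Proof.**

**Step 1.** *This step turns the two demands into a $(g,f)$-factor.* Let $f(x)=\min(k,d(x))$ and $g(x)=\max(0,k-\Delta+d(x))$. Since $d\le\Delta$ and $k<\Delta$, we have $k-\Delta+d\le k$ and $k-\Delta+d\le d$, so $0\le g\le f\le d$. A $(g,f)$-factor $J$ has $d_J\le k$ and $d-d_J\le d-g\le\Delta-k$. So it suffices to show $\gamma(S,T)\ge0$ for all disjoint $S,T$.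

**Step 2.** *This step bounds $\gamma$ by a sum over counted components.* Put $\theta=k/\Delta\le\frac23$. Then $f(x)\ge\theta d(x)$, since $k\ge\frac k\Delta d(x)$ and $d(x)\ge\frac k\Delta d(x)$. Also $g(x)\le\theta d(x)$: clearly $0\le\theta d(x)$, and $k-\Delta+d\le\frac k\Delta d$ is equivalent to $d(1-\frac k\Delta)\le\Delta-k$, that is, to $d\le\Delta$. Hence
$$\gamma(S,T)\ge\theta\sum_{x\in S}d(x)+(1-\theta)\sum_{x\in T}d(x)-e(S,T)-q(S,T).$$
Summing over the counted components $Q$, we have $\sum_Sd\ge e(S,T)+\sum_Qe(Q,S)$ and $\sum_Td\ge e(S,T)+\sum_Qe(Q,T)$. The terms $e(S,T)$ cancel, as $\theta+(1-\theta)=1$, and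
$$\gamma(S,T)\ge\sum_Q\bigl(\theta\,e(Q,S)+(1-\theta)\,e(Q,T)-1\bigr). \tag{8}$$

**Step 3.** *This step shows that each summand in (8) is nonnegative.* Let $Q$ be counted and $x\in Q$, so $f(x)=g(x)$. If $g(x)=0$, then $\min(k,d(x))=0$, so $d(x)=0$. If $g(x)>0$, then $g(x)=k-\Delta+d(x)<d(x)$, so $f(x)=k$ and $d(x)=\Delta$. If $d(x)=0$, then $Q=\{x\}$ and $e(Q,T)+f(x)=0$ is even, so $Q$ would not be counted. Hence $f\equiv k$ on $Q$. As $k$ is even, $\sum_Qf$ is even, so $e(Q,T)$ is odd.

If $e(Q,T)\ge3$, the summand is at least $3(1-\theta)-1\ge0$, because $\theta\le\frac23$. Let $e(Q,T)=1$. All edges leaving $Q$ go to $S\cup T$. If $e(Q,S)=0$, the single edge from $Q$ to $T$ would be a bridge. So $e(Q,S)\ge1$, and the summand is at least $\theta+(1-\theta)-1=0$. $\blacksquare$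

## 7. Bridges by induction and the proof of Theorem 1

For $\Delta=2$ the theorem was proved in Section 3. For $\Delta=3,4$ it is the quoted known result. Fix $\Delta\ge5$. We prove by induction on $|E(G)|$ that every graph $G$ of maximum degree *at most* $\Delta$ satisfies $\chi(G^{3/3})\le2\Delta+1$. Allowing smaller degrees is what makes the induction run. Different components can be colored separately, and a single vertex needs one color; so we may assume that $G$ is connected with at least one edge.

**Case 1: $G$ has a pendant edge $xy$ with $d(y)=1$.** *We color $G-y$ and add three elements.* By induction $(G-y)^{3/3}$ has a proper coloring with $2\Delta+1$ colors; adjacency between its elements is the same as in $G^{3/3}$, because $G-y$ is an induced subgraph. Color the remaining elements in the order $(x,y)$, $(y,x)$, $y$.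

The colored neighbors of $(x,y)$ are $x$, the arcs $(x,w)$ and the arcs $(w,x)$ with $w\ne y$, at most $1+(\Delta-1)+(\Delta-1)=2\Delta-1$. Then the colored neighbors of $(y,x)$ are $x$, $(x,y)$ and the other arcs $(x,w)$, at most $\Delta+1$. Finally $y$ has only the neighbors $x,(x,y),(y,x)$. Each time one of the $2\Delta+1$ colors is free.

**Case 2: $G$ has a bridge $xy$ that is not pendant.** *We glue two colorings along the bridge.* Let $G_x\ni x$ and $G_y\ni y$ be the components of $G-xy$, and put $G_1=G_x+xy$, $G_2=G_y+xy$ (so $y\in V(G_1)$ and $x\in V(G_2)$). Since $d(x),d(y)\ge2$, both $G_x$ and $G_y$ have edges, so $G_1$ and $G_2$ have fewer edges than $G$ and are colorable by induction. The elements $x,(x,y),(y,x),y$ form a path of length 3 in the subdivision, so they are pairwise adjacent and have four different colors in both colorings. After permuting the colors in $G_2$, the two colorings agree on them.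

Both $G_i$ are induced subgraphs of $G$, so adjacency inside each $G_i^{3/3}$ is as in $G^{3/3}$. An element of $G_1$ other than these four lies in $G_x^{1/3}$ and is not $x$; an element of $G_2$ other than these four lies in $G_y^{1/3}$ and is not $y$. Their distance is at least $1+3+1=5$. So the union of the two colorings is proper.

**Case 3: $G$ is bridgeless.** *We apply Lemma C and Corollary B.*

*$\Delta=5$.* Lemma C with $k=2$ (as $6\le10$) gives $J$ with $\Delta(J)\le2$ and $\Delta(G-J)\le3$, where $G-J$ denotes the spanning subgraph with edge set $E(G)\setminus E(J)$. Use Corollary B with $H=J$, $r=2$ and $K=G-J$. We have $\chi(G)\le6=2r+2$, and $\chi_i(K)\le5$ by (M). The total is $5+6=11=2\Delta+1$.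

*$\Delta\ge7$.* Lemma C with $k=4$ (as $12\le14\le2\Delta$) gives $K=J$ with $\Delta(K)\le4$ and $H=G-J$ with $\Delta(H)\le r:=\Delta-4$. We have $\chi(G)\le\Delta+1\le2\Delta-6=2r+2$, which is where $\Delta\ge7$ is used, and $\chi_i(K)\le7$ by (GLS). The total is $7+2\Delta-6=2\Delta+1$.

*$\Delta=6$ and $G\ne K_7$.* Lemma C with $k=4$ (here $3k=12=2\Delta$) gives $K=J$ with $\Delta(K)\le4$ and $H=G-J$ with $\Delta(H)\le r:=2$. Now $2r+2=6$, and we need $\chi(G)\le6$. If $\Delta(G)\le5$, greedy coloring gives this. If $\Delta(G)=6$, Brooks' theorem gives it, since $G$ is connected, is not $K_7$, and is not an odd cycle. The total is $7+6=13=2\Delta+1$.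

*$\Delta=6$ and $G=K_7$.* Section 3 gives a coloring with the $13$ colors $P_0,\dots,P_6,S_1,\dots,S_6$.

This completes the induction and the proof of Theorem 1. $\blacksquare$

## 8. Extending a given vertex coloring

Theorem A, applied with $H=G$, $r=\Delta$ and a proper $c$, says more than $\chi(G^{3/3})\le2\Delta+2$.

**Proposition D.** Every proper vertex coloring of a graph $G$ of maximum degree at most $\Delta$, $\Delta\ge1$, with at most $2\Delta+2$ colors extends to a proper coloring of $G^{3/3}$ inside a set of $2\Delta+2$ colors.

In this form $2\Delta+2$ is best possible for $\Delta=1$ and $\Delta=2$. For $\Delta=1$, $K_2^{3/3}=K_4$ needs four colors. For $\Delta=2$, precolor $C_4$ with $1,2,1,2$. Every arc has ends colored 1 and 2, so the arcs must avoid both colors and need $\chi_i(C_4)$ further ones. List the eight arcs in their cyclic order on $C_4^{1/3}=C_{12}$: $(v_1,v_2),(v_2,v_1),(v_2,v_3),(v_3,v_2),\dots$. Consecutive arcs are at distance 1 or 2. Arcs two places apart, such as $(v_1,v_2),(v_2,v_3)$ or $(v_2,v_1),(v_3,v_2)$, are at distance 3. Arcs three or four places apart are at distance at least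 4. So the conflict graph is $C_8^2$. Its independence number is 2, hence it needs at least 4 colors, and the pattern $12341234$ shows that 4 suffice. The total is $2+4=6=2\Delta+2$.

## 9. An explicit improvement from 2-factors

**Petersen's 2-factor theorem.** Every regular graph of even degree $2h$ decomposes into $h$ spanning 2-regular subgraphs (2-factors).

**Proposition E.** If $G$ has maximum degree at most $\Delta$, where $\Delta\ge1$, and $\Delta'=2\lceil\Delta/2\rceil$, then
$$\chi(G^{3/3})\le2\Delta'+2-\lfloor\Delta'/8\rfloor.$$

**Proof.** The point is to split off many subgraphs of maximum degree 4, each of which saves one color. Embed $G$ in a $\Delta'$-regular graph $\hat G$; a proper coloring of $\hat G^{3/3}$ restricts to one of $G^{3/3}$, by (1)–(4). Decompose $\hat G$ into $\Delta'/2$ 2-factors and let $s=\lfloor\Delta'/8\rfloor$. Group $2s$ of the 2-factors into $s$ pairs. Each pair forms a graph of maximum degree at most 4, and by (GLS) its arcs have an incidence coloring with 7 private colors. So the union $K$ of the pairs has $\chi_i(K)\le7s$. The remaining graph $H$ has maximum degree at most $r=\Delta'-4s\ge\Delta'/2\ge1$,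 and
$$2r+2=2\Delta'-8s+2\ge\Delta'+2\ge\chi(\hat G).$$
Corollary B gives at most $7s+2(\Delta'-4s)+2=2\Delta'+2-s$ colors. $\blacksquare$

Thus $2\Delta+1$ is not sharp for even $\Delta\ge16$: then $\Delta'=\Delta$ and $\lfloor\Delta'/8\rfloor\ge2$, so $2\Delta$ colors suffice. It is not sharp for odd $\Delta\ge31$ either: then $\Delta'=\Delta+1$ and the bound is $2\Delta+4-\lfloor(\Delta+1)/8\rfloor\le2\Delta$.

## 10. Random lists at the heads: $\Delta+\Theta(\log\Delta)$

**Theorem 2.** There is $\Delta_0$ such that for all $\Delta\ge\Delta_0$ every graph $G$ of maximum degree at most $\Delta$ satisfies $\chi(G^{3/3})\le\Delta+4\lceil10\ln\Delta\rceil$.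

This order is optimal. We have $\chi(G^{3/3})\ge\chi_i(G)$, and Guiduli (*Discrete Math.* 163 (1997) 275–278, building on Algor and Alon) showed that there are graphs with $\chi_i\ge\Delta+\Omega(\log\Delta)$. Hence the maximum of $\chi(G^{3/3})$ over graphs of maximum degree $\Delta$ is $\Delta+\Theta(\log\Delta)$.

In $K_3$ we colored each arc by its head, which made (4) automatic. Theorem 2 replaces the single color of the head by a short random list: the arcs into $v$ take colors from a list $L_v$, and the arcs leaving $v$ avoid $L_v$.

We recall that a *system of distinct representatives* of a family of finite sets $(M_v)_{v\in I}$ is a choice of pairwise distinct elements $x_v\in M_v$. *Example.* $\{1,2\},\{1\}$ has one, namely $2,1$; the family $\{1\},\{1\}$ has none. *Hall's theorem:* a finite family has one if and only if $\bigl|\bigcup_{v\in A}M_v\bigr|\ge|A|$ for all $A\subseteq I$. *Lovász Local Lemma:* if each of finitely many events has probability at most $P$ and is mutually independent of all but at most $D$ of the others, and $eP(D+1)\le1$, then with positive probability none occurs.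

**Proof of Theorem 2.**

**Step 1.** *This step sets up the random lists.* Let $\ell=\lceil10\ln\Delta\rceil$ and $N=\Delta+4\ell$, with $\Delta$ so large that $N\le\frac54\Delta$ and $\ln N\le1.1\ln\Delta$. Fix a proper coloring $c:V\to[\Delta+1]\subseteq[N]$. Independently for each $v$ choose a uniformly random $\ell$-subset $L_v$ of $[N]\setminus\{c(v)\}$. Let $E_u$ be the event that the family $\bigl(L_v\setminus(L_u\cup\{c(u)\})\bigr)_{v\in N(u)}$ has no system of distinct representatives.

**Step 2.** *This step shows that we are done if no $E_u$ occurs.* For each $u$ choose such a system and let $\varphi(u,v)$ be the representative of $v$ at $u$. The coloring $c$ is proper, so (1) holds, and (3) holds because the representatives are distinct. For (2): $\varphi(u,v)\ne c(u)$ by definition, and $\varphi(u,v)\in L_v$ while $c(v)\notin L_v$. For (4): $\varphi(u,v)\in L_v$, while $\varphi(v,w)$ was chosen outside $L_v$. All colors lie in $[N]$.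

**Step 3.** *This step bounds $P(E_u)$ by a sum.* Condition on $L_u$. If $E_u$ occurs, Hall's theorem gives $A\subseteq N(u)$ with $|A|=j\ge1$ for which the union of the sets $L_v\setminus(L_u\cup\{c(u)\})$, $v\in A$, has at most $j-1$ elements. Enlarge this union to a set $B\subseteq[N]$ with $|B|=j-1$. Then $L_v\subseteq W:=B\cup L_u\cup\{c(u)\}$ for all $v\in A$, and $|W|\le j+\ell\le N-1$.

For fixed $A$ and $B$ these $j$ inclusions are independent given $L_u$. Each has probability $\binom{w}{\ell}/\binom{N-1}{\ell}$ with $w=|W\setminus\{c(v)\}|\le j+\ell$, which is at most $\bigl(\frac{w}{N-1}\bigr)^\ell\le\bigl(\frac{j+\ell}{N-1}\bigr)^\ell$. Summing over $A$ and $B$,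
$$P(E_u)\le\sum_{j=1}^{\Delta}\binom\Delta j\binom N{j-1}\Bigl(\frac{j+\ell}{N-1}\Bigr)^{\ell j}. \tag{9}$$

**Step 4.** *This step estimates the terms with $j\le\Delta/2$.* Here $2(j+\ell)\le\Delta+2\ell\le\Delta+4\ell-1=N-1$, so $\frac{j+\ell}{N-1}\le\frac12$. Also $2^{-\ell}\le\Delta^{-10\ln2}\le\Delta^{-6.9}$. With $\binom\Delta j\le\Delta^j$ and $\binom N{j-1}\le N^j\le(\frac54\Delta)^j$, the term is at most
$$\bigl(\Delta\cdot\tfrac54\Delta\cdot\Delta^{-6.9}\bigr)^j=\bigl(\tfrac54\Delta^{-4.9}\bigr)^j\le\Delta^{-4j}$$
for large $\Delta$. These terms sum to at most $2\Delta^{-4}$.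

**Step 5.** *This step estimates the terms with $j>\Delta/2$.* Write $j=\Delta-i$, $0\le i<\Delta/2$. Then $\binom\Delta j=\binom\Delta i\le\Delta^i$. Since $N-(j-1)=i+4\ell+1$, we have $\binom N{j-1}=\binom N{i+4\ell+1}\le N^{i+4\ell+1}\le\Delta^{1.1(i+4\ell+1)}$. Next,
$$1-\frac{j+\ell}{N-1}=\frac{N-1-j-\ell}{N-1}=\frac{i+3\ell-1}{N-1},$$
so by $1-z\le e^{-z}$
$$\Bigl(\frac{j+\ell}{N-1}\Bigr)^{\ell j}\le\exp\Bigl(-\frac{(i+3\ell-1)\,\ell j}{N-1}\Bigr)\le\exp\bigl(-4(i+3\ell-1)\ln\Delta\bigr),$$
because $\frac{\ell j}{N-1}\ge\ell\cdot\frac{\Delta/2}{5\Delta/4}=0.4\,\ell\ge4\ln\Delta$. The exponent of $\Delta$ in the bound for the term is therefore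
$$(2.1i+4.4\ell+1.1)-(4i+12\ell-4)=-1.9i-7.6\ell+5.1\le-(7.6\ell-5.1)\le-5,$$
as $\ell\ge2$. There are at most $\Delta$ such terms, so they sum to at most $\Delta^{-4}$.

**Step 6.** *This step applies the Local Lemma.* By (9) and Steps 4 and 5, $P(E_u)\le3\Delta^{-4}$. The event $E_u$ depends only on the lists $L_w$ with $w\in N[u]=N(u)\cup\{u\}$. If $d_G(u,u')>2$, then $N[u]\cap N[u']=\emptyset$. So $E_u$ is mutually independent of all $E_{u'}$ with $d_G(u,u')>2$, that is, of all but at most $\Delta+\Delta(\Delta-1)=\Delta^2$ others. For large $\Delta$ we have $e\cdot3\Delta^{-4}(\Delta^2+1)\le1$. Hence with positive probability no $E_u$ occurs, and Step 2 gives a proper coloring of $G^{3/3}$ with $N=\Delta+4\lceil10\ln\Delta\rceil$ colors. $\blacksquare$
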